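# A form of $\mu_2^3$ with fewer parameters than its character lattice predicts

Throughout, $F$ is a field of arbitrary characteristic. Torsors are fppf torsors, and $H^1(K,G)$ classifies $G$-torsors over $K$. In particular $H^1(K,\mu_2)=K^\times/K^{\times2}$ in every characteristic. For a field extension $K/F$ we fix separable closures $F_s\subset K_s$, and $\mathrm{Gal}_K$ acts on any $\mathrm{Gal}_F$-module through restriction to $F_s$.

## 1. Square classes of square norm in a cyclic cubic algebra

Let $L/F$ be a cyclic cubic extension. For a field $K/F$ put $E_K=L\otimes_FK$, with norm $N:E_K\to K$. Consider elements $b\in E_K^\times$, taken up to squares, whose norm is a square: $N(b)=y^2$ with $y\in K^\times$. How many independent parameters are needed to write down such a class?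

Choose a basis $e_1,e_2,e_3$ of $L/F$ and write $b=x_1e_1+x_2e_2+x_3e_3$ with $x_i\in K$. That is three parameters. But one can be scaled away. Say $x_1\ne0$, and put $b'=x_1^{-1}b$, which is defined over $K_0=F(x_2/x_1,x_3/x_1)$. The class of $b'$ need not have square norm, so we correct it: take $b'N(b')$. Its norm is $N(b')\,N(b')^3=N(b')^4$, a square in $K_0$. And over $K$,
$$b'N(b')=x_1^{-4}\,b\,N(b)=b\,(y/x_1^{2})^2,$$
so it is in the class of $b$. (It is a unit in $E_{K_0}$ because its norm is nonzero.) Two parameters suffice.

These classes are torsors. Let $G$ be the kernel of the norm $R_{L/F}(\mu_2)\to\mu_2$. The composite $\mu_2\to R_{L/F}(\mu_2)\to\mu_2$ of inclusion and norm is cubing, which is the identity, so $R_{L/F}(\mu_2)=G\times\mu_2$, and $H^1(K,G)$ is the kernel of $N$ on $E_K^\times/E_K^{\times2}$. The character module of $G$ is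
$$\mathbb F_2[X]/(X^3-1)\ \text{ modulo }\ 1+X+X^2,\qquad\text{i.e. } \mathbb F_2[X]/(X^2+X+1)=\mathbb F_4,$$
a generator of the Galois group acting as multiplication by $X$. Over $L$, $G$ becomes $\mu_2^2$, and Lemma 2 below will show that one parameter is not enough.

The scaling trick has a shadow in the character module. Let $P$ be the set of the three nonzero vectors of $\mathbb F_4$, and let $A_0\subset\mathbb Z[P]$ be the lattice of elements with coefficient sum $0$. It has rank $2$, and $p\mapsto p$ maps it onto $\mathbb F_4$, since $p-q\mapsto p+q$. The rank of a lattice predicted the number of parameters. Now replace $3$ by $7$ and $\mathbb F_4$ by $\mathbb F_8$. We shall see that scaling gives $7-1=6$ parameters, and that no lattice of the relevant kind has rank below $6$. Are six parameters really needed?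

## 2. Essential dimension and permutation representations

**Definition 1 (essential dimension).** Let $\xi\in H^1(K,G)$ with $K/F$ a field extension. We say that $\xi$ *descends* to a field $K_0$ with $F\subset K_0\subset K$ if it lies in the image of $H^1(K_0,G)\to H^1(K,G)$. The least $\operatorname{trdeg}_FK_0$ over all such $K_0$ is the number of parameters of $\xi$, and $\operatorname{ed}(G)$ is the supremum of these numbers over all $K$ and all $\xi$.

A group of multiplicative type $G$ over $F$ is determined by its character group $\widehat G$, a finitely generated abelian group on which $\mathrm{Gal}_F$ acts through a finite quotient. The functor $G\mapsto\widehat G$ is an exact anti-equivalence; $\dim G=\operatorname{rank}\widehat G$, and tori correspond to lattices. A *form of $\mu_2^n$* is a $G$ for which $\widehat G$ is an $n$-dimensional $\mathbb F_2$-vector space with Galois action.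

If $Y$ is a finite set with Galois action, the torus $Q$ with $\widehat Q=\mathbb Z[Y]$ is called quasisplit. The group $Q(K)$ consists of the $\mathrm{Gal}_K$-equivariant maps $Y\to K_s^\times$. Since $Q$ is a product of tori $R_{E_i/F}(\mathbb G_m)$, Hilbert's Theorem 90 gives $H^1(K,Q)=1$ for all $K/F$.

Let $\Gamma$ be a finite quotient of $\mathrm{Gal}_F$. A $\Gamma$-lattice is a $\Gamma$-module that is free of finite rank over $\mathbb Z$; a permutation $\Gamma$-module is a lattice with a $\mathbb Z$-basis permuted by $\Gamma$.

**Definition 2 (permutation representation).** A surjective homomorphism $A\to B$ of $\Gamma$-modules is a *permutation representation* of $B$ if $A$ is a lattice and the map factors through a permutation $\Gamma$-module.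

**Example.** The map $A_0\to\mathbb F_4$ of Section 1 is one, since it factors through $\mathbb Z[P]$. On the other hand let $\Gamma=\{1,\sigma\}$ and let $\mathbb Z^-$ be $\mathbb Z$ with $\sigma=-1$. The surjection $\mathbb Z^-\to\mathbb Z/2$ is not one. In a permutation module, elements $x$ with $\sigma x=-x$ are combinations of elements $e-\sigma e$ with $e$ in the basis, and these map to $0$ in the trivial module $\mathbb Z/2$. So every map $\mathbb Z^-\to\mathbb Z/2$ that factors through a permutation module is zero.

**Lemma 1.** For every permutation representation $A\to\widehat G$ we have $\operatorname{ed}(G)\le\operatorname{rank}A-\dim G$.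

*Proof.* Let $H$ be the torus with $\widehat H=A$. Factor the map as $A\to\mathbb Z[Y]\to\widehat G$. Dually, the embedding $G\to H$ factors through a quasisplit torus $Q$. Put $S=H/G$, a torus of dimension $\operatorname{rank}A-\dim G$. Let $\xi\in H^1(K,G)$. Its image in $H^1(K,H)$ passes through $H^1(K,Q)=1$, so it is trivial. By the exact sequence of $1\to G\to H\to S\to1$, $\xi$ is the image of some $s\in S(K)$ under the connecting map. The point $s:\operatorname{Spec}K\to S$ factors through the residue field $K_0\subset K$ of its image, with $\operatorname{trdeg}_FK_0\le\dim S$. So $s$ comes from $S(K_0)$, and by naturality of the connecting map $\xi$ descends to $K_0$. $\square$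

Write $v(G)=\min(\operatorname{rank}A-\dim G)$, the minimum over all permutation representations $A\to\widehat G$. Lemma 1 says $\operatorname{ed}(G)\le v(G)$. A conjecture of Ruozzi, quoted in "Essential Dimension: A Survey", says that equality always holds.

To bound $\operatorname{ed}$ from below we use one valuation. On a rational function field $L(t_1,\dots,t_n)$ let $w$ send a nonzero polynomial to the lexicographically smallest exponent vector occurring in it, and extend to fractions. Since the lexicographic order on $\mathbb Z^n$ is compatible with addition, $w$ is a valuation with values in $\mathbb Z^n$; it is trivial on $L$, and $w(t_i)=\varepsilon_i$, the $i$-th basis vector. A sum of nonzero terms with pairwise distinct values has as its value the least of these; in particular it is nonzero.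

**Lemma 2.** If $G$ is a form of $\mu_2^n$, then $\operatorname{ed}(G)\ge n$.

*Proof.* Let $L/F$ be a finite Galois extension over which $G$ splits, and fix $G_L\cong\mu_2^n$. Let $K=L(t_1,\dots,t_n)$ and $\xi=(t_1,\dots,t_n)\in(K^\times/K^{\times2})^n=H^1(K,G)$. Suppose $\xi$ descends to $K_0$. Then it descends to $LK_0\subset K$, which is algebraic over $K_0$, so we may assume $L\subset K_0$. Now $H^1(K_0,G)=(K_0^\times/K_0^{\times2})^n$, so there are $u_i\in K_0^\times$ with $u_i\in t_iK^{\times2}$. Hence $w(u_i)\equiv\varepsilon_i$ modulo $2$. The integer matrix with rows $w(u_i)$ is the identity mod $2$, so its determinant is odd, and $w(u_1),\dots,w(u_n)$ are linearly independent. Therefore distinct monomials in the $u_i$, with nonzero coefficients in $L$, have distinct values, and no nontrivial combination of them is zero. So $u_1,\dots,u_n$ are algebraically independent over $L$, and $\operatorname{trdeg}_FK_0=\operatorname{trdeg}_LK_0\ge n$. $\square$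

**Example.** For $G=\mu_2^n$ with trivial action, $\mathbb Z^n\to\mathbb F_2^n$ shows $v(G)\le n$, so $\operatorname{ed}(G)=v(G)=n$. For the form of $\mu_2^2$ in Section 1, $A_0$ has rank $2$, so again $\operatorname{ed}(G)=v(G)=2$.

## 3. Seven points, and why no lattice does better than six

Let $V=\mathbb F_2^3$, and let $\rho:\mathrm{Gal}_F\to GL(V)=GL_3(\mathbb F_2)$ be a continuous homomorphism with image $\Gamma$. Let $L/F$ be the corresponding Galois extension with group $\Gamma$, and let $G$ be the form of $\mu_2^3$ with $\widehat G=V$.

**Theorem.** Suppose $7$ divides $|\Gamma|$ (for example, $\Gamma$ cyclic of order $7$). Then for every $r\ge1$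
$$3r\le\operatorname{ed}(G^r)\le5r<6r=v(G^r).$$

In particular $\operatorname{ed}(G)\le5<6=v(G)$, so the conjecture is false, and the difference $v-\operatorname{ed}$ can be arbitrarily large.

Such $G$ exist over every field with a cyclic extension $L/F$ of degree $7$: let a generator $\sigma$ act on $\mathbb F_8=\mathbb F_2[X]/(X^3+X+1)$ as multiplication by $X$. Since $\mathbb F_8^\times$ has order $7$ and $X\ne1$, this action has order $7$. Every finite field has such an $L$. So does $\mathbb Q$, inside $\mathbb Q(\zeta_{29})$, whose Galois group is cyclic of order $28$.

From now on $P=V\setminus\{0\}$ denotes the seven *points*, and $\Lambda$ the set of *lines*, that is, triples $\{p,q,p+q\}\subset P$ with $p\neq q$. A line is a plane of $V$ minus $0$. So there are seven lines, corresponding to the nonzero vectors of $V^*$. Each line has three points. Each point $p$ lies on three lines, corresponding to the nonzero vectors of $V/\langle p\rangle$. Two distinct lines meet in exactly one point, since two distinct planes in a $3$-space meet in a $1$-dimensional space. This is the Fano plane.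

**Proposition 1.** If $7$ divides $|\Gamma|$, then $v(G^r)=6r$ for every $r\ge1$.

**Upper bound.** The purpose is to exhibit a permutation representation of rank $6r$. Let $A_0\subset\mathbb Z[P]$ be the sublattice of coefficient sum $0$, of rank $6$, with the map $p\mapsto p$ to $V$. It factors through $\mathbb Z[P]$. It sends $p-q$ to $p+q$, and every nonzero $z\in V$ is such a sum: choose $p\ne0,z$ and $q=p+z$. So $A_0\to V$ is a permutation representation, and so is $A_0^r\to V^r$.

**Lower bound.** The purpose is to show that any equivariant surjection $A\to V^r$ from a lattice, permutation or not, has rank at least $6r$. The finite group $\Gamma'$ acting on $A$ may be larger than $\Gamma$; it acts on $V$ through $\Gamma$. Lift an element of order $7$ of $\Gamma$ to $\Gamma'$, and raise it to the prime-to-$7$ part of its order. This gives $\gamma\in\Gamma'$ of $7$-power order that acts on $V$ with order $7$. Modulo $2$,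
$$X^7-1=(X-1)(X^3+X+1)(X^3+X^2+1)$$
with distinct irreducible factors. The minimal polynomial of $\gamma$ on $V$ divides this, has degree at most $3$ and is not $X-1$. So it is one of the two cubics; call it $q$. It is also the characteristic polynomial of $\gamma$ on $V$.

The characteristic polynomial of $\gamma$ on $A$ is $\prod_{i\ge0}\Phi_{7^i}^{l_i}$ with $l_i\ge0$. For large $k$ all the $\Phi_{7^i}$ that occur divide $X^{7^k}-1=\prod_{i\le k}\Phi_{7^i}$, and this polynomial is separable mod $2$ because $7$ is odd. So mod $2$ the $\Phi_{7^i}$ are pairwise coprime, and $q$ divides $\Phi_7\equiv(X^3+X+1)(X^3+X^2+1)$ exactly once and no other $\Phi_{7^i}$. Hence $q$ has multiplicity exactly $l_1$ in the characteristic polynomial of $\gamma$ on $A/2A$. Since $A/2A\to V^r$ is onto, $q^r$ divides that polynomial. So $l_1\ge r$, and $\operatorname{rank}A\ge6l_1\ge6r$. As $\dim G^r=0$, Proposition 1 follows. $\square$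

## 4. Moving by squares: a quadric without points

Let us try to save a parameter in the simplest case: $\Gamma=\langle\sigma\rangle$ cyclic of order $7$, acting on $V=\mathbb F_8$ by $X$ with $X^3=X+1$. Number the points $p_i=X^i$, $i\in\mathbb Z/7$, so $\sigma p_i=p_{i+1}$. Let $H$ be the torus with $\widehat H=\mathbb Z[P]$. An equivariant map $x$ on $P$ is determined by $x(p_0)$, since $x(p_i)=\sigma^i(x(p_0))$. So $H(K)=E_K^\times$ with $E_K=L\otimes_FK$, and $\sum_px(p)$ is the trace.

The imitation of Section 1 runs as follows. The kernel $R$ of squaring $H\to H$ has character module $\mathbb F_2[P]$, and Hilbert 90 gives $H^1(K,R)=E_K^\times/E_K^{\times2}$. As $X^7-1$ is separable mod $2$, $\mathbb F_2[P]$ is a semisimple $\Gamma$-module. So the surjection $\mathbb F_2[P]\to V$, $p\mapsto p$, has an equivariant section $s$. Dually $G\subset R$ has a retraction $R\to G$, and we get a surjection $E_K^\times\to H^1(K,R)\to H^1(K,G)$. It kills squares. It also kills the constants $\lambda\in K^\times$: the inclusion $\mathbb G_m\to H$ of constants commutes with squaring, so the class of $\lambda$ in $H^1(K,G)$ comes from $H^1(K,\mu_2)$ via the composite $\mu_2\to R\to G$.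 This composite is dual to $V\xrightarrow{s}\mathbb F_2[P]\to\mathbb F_2$ (coefficient sum). That map is zero: its kernel is a nonzero invariant subspace of $V$, and $V$ is simple. So a torsor is given by $b\in E_K^\times$ up to constants: $7-1=6$ parameters, the number $v(G)$.

To save one more, use the freedom to replace $b$ by $bx^2$. If we can arrange $\operatorname{Tr}(bx^2)=0$, then $bx^2$ lies in a space of dimension $6$, and scaling leaves $5$ parameters. So we want a point on the quadric $\operatorname{Tr}(bx^2)=0$ in seven variables. Here the attempt stops. Let $M=L(y_0,\dots,y_6)$, let $\sigma$ act on $L$ as given and by $\sigma y_i=y_{i+1}$, and put $K=M^\Gamma$. Then $M/K$ is Galois with group $\Gamma$ and $E_K=M$. Take $b=y_0$. For $x\in M^\times$,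
$$\operatorname{Tr}(bx^2)=\sum_{i}y_i\,\sigma^i(x)^2,$$
and for the lexicographic valuation on $L(y_0,\dots,y_6)$ the $i$-th term has value congruent mod $2$ to the $i$-th basis vector. The seven values are distinct, so the sum is not zero. No square moves this $b$ to trace zero.

What is wrong is the supply of moves. The squares correspond to the sublattice $2\mathbb Z[P]$, which has index $2^7$ in $\mathbb Z[P]$, while the kernel of $\mathbb Z[P]\to V$ has index only $2^3$. We want a larger sublattice of this kernel, one that is still a permutation module so that its torus has linear coordinates. The Fano plane provides it: the three points of a line add up to $0$ in $V$, so $\sum_{p\in\ell}p$ lies in the kernel for every line $\ell$.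

## 5. Torsors from the incidence map of the Fano plane

Return to arbitrary $\Gamma\subset GL(V)$. Let $H$ and $H'$ be the quasisplit tori with $\widehat H=\mathbb Z[P]$ and $\widehat{H'}=\mathbb Z[\Lambda]$. So $H(K)$ consists of equivariant maps $x:P\to K_s^\times$, and $H'(K)$ of equivariant maps $a:\Lambda\to K_s^\times$. Put
$$\varphi:\mathbb Z[\Lambda]\to\mathbb Z[P],\quad \ell\mapsto\sum_{p\in\ell}p,\qquad\qquad \varphi^*:H\to H',\quad(\varphi^*x)(\ell)=\prod_{p\in\ell}x(p).$$

**Proposition 2.** There are surjective homomorphisms $\theta_K:H'(K)\to H^1(K,G)$, natural in $K/F$, that kill $\varphi^*H(K)$ and the constant maps $\lambda\in K^\times\subset H'(K)$.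

**Step 1: the cokernel of $\varphi$.** We need it because it is the character module of $D=\ker\varphi^*$. Let $B$ be the $7\times7$ incidence matrix, with rows the lines. Two equal rows have product $3$ and two distinct rows have product $1$, so $BB^T=2I+J$ with $J$ the all-ones matrix. The eigenvalues of $J$ are $7$ once and $0$ six times, so $\det(BB^T)=2^6\cdot9=24^2$. Hence $\varphi$ is injective and $N=\operatorname{coker}\varphi$ has order $24$. The map $\mathbb Z[P]\to V$, $p\mapsto p$, kills $\operatorname{im}\varphi$. So does the coefficient sum modulo $3$, since lines have three points. Together they give an equivariant map $N\to V\oplus\mathbb Z/3$, with trivial action on $\mathbb Z/3$. It is onto each factor, so the order of its image is divisible by $8$ and by $3$; it is onto, and by orders an isomorphism. Dually $\varphi^*$ is surjective with kernel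
$$D\cong G\times\mu_3 .$$

**Step 2: from $H'(K)$ to torsors.** This step constructs $\theta_K$. The exact sequence $1\to D\to H\to H'\to1$ and $H^1(K,H)=1$ give $H^1(K,D)=H'(K)/\varphi^*H(K)$. Let $\theta_K$ be the composite of $H'(K)\to H^1(K,D)$ with the projection $H^1(K,D)\to H^1(K,G)$. Both maps are surjective and natural in $K$, and $\theta_K$ kills $\varphi^*H(K)$.

**Step 3: constants.** We check that scaling is still free. For $\lambda\in K^\times$ the constant map $\lambda$ on $P$ has $\varphi^*(\lambda)=\lambda^3$, because lines have three points. So $\theta_K(\lambda)^3=1$. But $H^1(K,G)$ is killed by $2$, since $G$ is. Hence $\theta_K(\lambda)=1$. $\square$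

So we may replace $a\in H'(K)$ by $a\,\varphi^*(x)$. Asking the result to have trace $0$ now means finding a zero of a cubic form rather than of a quadratic form:
$$T(x)=\sum_{\ell\in\Lambda}a(\ell)\prod_{p\in\ell}x(p).\tag{1}$$

**Example.** Let $\Gamma$ be cyclic of order $7$ as in Section 4. From $1+X+X^3=0$ the lines are $\ell_i=\{p_i,p_{i+1},p_{i+3}\}$. If $x(p_0)=x$ and $a(\ell_0)=a$ in $E_K$, then
$$T(x)=\operatorname{Tr}\bigl(a\,x\,\sigma(x)\,\sigma^3(x)\bigr).$$

## 6. A rational point on the incidence cubic

Let $\Gamma_K\subset\Gamma$ be the image of $\mathrm{Gal}_K$ under $\rho$.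

**Proposition 3.** Let $K/F$ be a field extension with $7\mid|\Gamma_K|$. For every $a\in H'(K)$ there is $x\in H(K)$ with $T(x)=0$.

The geometry is this. The cubic $T=0$ lives in a projective space of dimension $6$. Suppose $x$ vanishes at the three points of one line $\ell$. Every line meets $\ell$, so every term of (1) vanishes and $T(x)=0$. Thus the cubic contains seven conjugate linear subspaces, one for each line. A rational curve of degree $3$ that hits all seven meets the cubic in $3\cdot3=9$ points, of which seven are accounted for. The remaining two form a pair defined over $K$. The line through such a pair meets the cubic in a third point, and that point is rational over $K$. The proof makes this precise and treats the degenerate cases.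

**Step 1: it suffices to find a nonzero equivariant solution.** The purpose is to get rid of the condition that $x$ has no zero values. An element of order $7$ in $\Gamma_K$ acts nontrivially on $P$, hence as a $7$-cycle. It also acts nontrivially on $V^*$, hence as a $7$-cycle on $\Lambda$. So $\mathrm{Gal}_K$ is transitive on $P$ and on $\Lambda$. Let $M_P$ be the $K$-space of $\mathrm{Gal}_K$-equivariant maps $P\to K_s$. If $x\in M_P$ vanishes at one point, then by equivariance and transitivity it vanishes everywhere. So a nonzero element of $M_P$ lies in $H(K)$, and we look for $0\ne x\in M_P$ with $T(x)=0$. For $x\in M_P$ and $g\in\mathrm{Gal}_K$,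
$$g\,T(x)=\sum_\ell a(g\ell)\prod_{p\in\ell}x(gp)=T(x),$$
so $T(x)\in K$. Also $T(\lambda x)=\lambda^3T(x)$ for $\lambda\in K$. We use formula (1) also for equivariant maps $x:P\to K_s[t]$, where $\mathrm{Gal}_K$ acts on coefficients; then $T(x)\in K[t]$ by the same computation, and $T(\lambda x)=\lambda^3T(x)$ for $\lambda\in K[t]$.

**Step 2: a curve through the seven subspaces.** We construct $t\mapsto X_t$ such that at the parameter attached to $\ell$, $X_t$ vanishes on $\ell$. Fix $\ell_0\in\Lambda$. The fixed field $K_1\subset K_s$ of its stabilizer in $\mathrm{Gal}_K$ has degree $7$ over $K$. Pick $\tau_0\in K_1\setminus K$. As $7$ is prime, $K(\tau_0)=K_1$, so the stabilizer of $\tau_0$ is exactly that of $\ell_0$. Hence $\tau(g\ell_0)=g\tau_0$ gives a well-defined, injective, equivariant map on $\Lambda$. Its values $\tau(\ell)$ are the seven distinct conjugates of $\tau_0$, each of degree $7$ over $K$. Put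
$$m(t)=\prod_{\ell\in\Lambda}(t-\tau(\ell))\in K[t],\qquad X_t(p)=\prod_{\ell\ni p}(t-\tau(\ell))\in K_s[t].$$
The map $p\mapsto X_t(p)$ is equivariant, and each $X_t(p)$ has degree $3$.

**Step 3: the intersection with the cubic.** We compute $T(X_t)$ and isolate the two leftover points. For a line $\ell$,
$$\prod_{p\in\ell}X_t(p)=\prod_{p\in\ell}\ \prod_{\ell'\ni p}(t-\tau(\ell')).$$
Here $\ell'$ occurs once for every point of $\ell\cap\ell'$: three times for $\ell'=\ell$, exactly once for every other line. So the product is $m(t)(t-\tau(\ell))^2$, and
$$T(X_t)=m(t)\,r(t),\qquad r(t)=\sum_{\ell}a(\ell)(t-\tau(\ell))^2\in K[t].\tag{2}$$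
The degree of $r$ is at most $2$, and its $t^2$-coefficient is $\kappa=\sum_\ell a(\ell)$.

In the cyclic example, $p_0$ lies on $\ell_0,\ell_4,\ell_6$. So with $\tau_i=\sigma^i(\tau_0)$ the polynomials at the points $p_0,p_1,p_3$ of $\ell_0$ have root indices $\{0,4,6\}$, $\{1,5,0\}$, $\{3,0,2\}$: the index $0$ three times, every other index once.

**Step 4: the easy cases.** We dispose of the situations where a rational point is visible at once. If $\kappa=0$, then $x=1$ satisfies $T(1)=\kappa=0$. So assume $\kappa\ne0$; then $\deg r=2$. If $r$ has a root $t_0\in K$, take $x=X_{t_0}\in M_P$. It is nonzero since no $\tau(\ell)$ lies in $K$, and $T(X_{t_0})=m(t_0)r(t_0)=0$. From now on $r$ is irreducible over $K$, of degree $2$.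

**Step 5: the line through the residual pair.** We produce $u,v\in M_P$ spanning, in effect, the line through the points $X_t$ at the two roots of $r$. Divide by $r$ in $K_s[t]$:
$$X_t(p)=u(p)+v(p)\,t+r(t)\,h_p(t),\qquad u(p),v(p)\in K_s .$$
Applying $g\in\mathrm{Gal}_K$ to this equation gives a division of $X_t(gp)$ by $r$. By uniqueness of remainders, $u(gp)=g\,u(p)$ and $v(gp)=g\,v(p)$; so $u,v\in M_P$.

They are not both zero. Otherwise $r$ divides $X_t(p)$ in $K_s[t]$, which is a product of factors $t-\tau(\ell)$, so some $\tau(\ell)$ is a root of $r$. But $\tau(\ell)$ has degree $7$ over $K$, while $r\in K[t]$ is nonzero of degree $2$: a contradiction.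

**Step 6: the third point.** We find the remaining intersection of this line with the cubic. Let $c(t)=T(u+vt)\in K[t]$. It has degree at most $3$, with $t^3$-coefficient $T(v)$. Since $u+vt\equiv X_t$ modulo $r$, formula (2) gives $c\equiv T(X_t)\equiv0$ modulo $r$ in $K_s[t]$. By uniqueness of division $r$ divides $c$ already in $K[t]$, so
$$c(t)=r(t)(\alpha t+\beta),\quad\alpha,\beta\in K,\qquad T(v)=\kappa\alpha .$$

Suppose first that $\alpha=0$. Then $T(v)=0$. If $v\ne0$, take $x=v$. If $v=0$, then $u\ne0$, and $c=T(u)$ is a constant divisible by the quadratic polynomial $r$. So $T(u)=0$; take $x=u$.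

Suppose now that $\alpha\ne0$. Put $t_0=-\beta/\alpha\in K$. Then $T(u+t_0v)=c(t_0)=0$, and we take $x=u+t_0v$, provided it is nonzero. If it were zero, then $u=-t_0v$, so $u+vt=(t-t_0)v$ and $c(t)=(t-t_0)^3T(v)$ with $T(v)=\kappa\alpha\ne0$. Then the irreducible quadratic $r$ would divide $(t-t_0)^3$, which is impossible. $\square$

The argument never needed $r$ to be separable or $K$ to be infinite, so it covers every characteristic and also finite $K$.

## 7. Trace zero and scaling: five parameters when the symmetry of order 7 survives

**Proposition 4.** If $7$ divides $|\Gamma|$, then $\operatorname{ed}(G)\le5$.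

Let $K/F$ be a field extension and $\xi\in H^1(K,G)$. We must find $K_0$ with $F\subset K_0\subset K$ and $\operatorname{trdeg}_FK_0\le5$ to which $\xi$ descends. In this section we treat the case $7\mid|\Gamma_K|$, and in the next one the case $7\nmid|\Gamma_K|$.

**Step 1: linear coordinates on $H'$.** We need $H'(K)$ inside a vector space that is defined over $F$. Let $E$ be the $F$-algebra of $\mathrm{Gal}_F$-equivariant maps $\Lambda\to F_s$. It is étale of dimension $7$. For every $K'/F$, $E\otimes_FK'$ is the algebra of $\mathrm{Gal}_{K'}$-equivariant maps $\Lambda\to K'_s$, so $H'(K')=(E\otimes_FK')^\times$, and $b\mapsto\sum_\ell b(\ell)$ is the trace. As $E$ is étale, its trace is not zero, so $E_0=\ker(\operatorname{Tr}_{E/F})$ has dimension $6$. Choose a basis $e_1,\dots,e_6$ of $E_0$. It is a basis over $K$ of the trace-zero elements of $E\otimes_FK$.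

**Step 2: a representative of trace zero.** Here Proposition 3 removes the first parameter. By surjectivity of $\theta_K$ choose $a\in H'(K)$ with $\theta_K(a)=\xi$. Take $x$ as in Proposition 3 and let $b=a\,\varphi^*(x)$. Then $\theta_K(b)=\xi$, and $\sum_\ell b(\ell)=T(x)=0$. So $b=\sum_{i=1}^6b_ie_i$ with $b_i\in K$, and some $b_j\ne0$ because $b$ is a unit.

**Step 3: scaling.** This removes the second parameter. Put $b'=b_j^{-1}b$. Since $\theta_K$ kills constants, $\theta_K(b')=\xi$. Let $K_0=F(b_i/b_j:i\ne j)$; it is generated by five elements, so $\operatorname{trdeg}_FK_0\le5$. We have $b'\in E\otimes_FK_0$. It is a unit there: a non-unit of a finite-dimensional commutative algebra is a zero divisor (or zero), and then $b'$ would not be a unit in $E\otimes_FK$. So $b'\in H'(K_0)$, and by naturality $\theta_{K_0}(b')\in H^1(K_0,G)$ maps to $\theta_K(b')=\xi$. This settles the case $7\mid|\Gamma_K|$. Note that nothing was needed about $\Gamma_{K_0}$.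

## 8. Fields over which the symmetry of order 7 is lost

Now suppose $7\nmid|\Gamma_K|$. Proposition 3 is not available, since $\mathrm{Gal}_K$ is no longer transitive on $P$. But a smaller group leaves room for smaller lattices.

**Step 1: reduction to a lattice question.** Let $F_1=L\cap K$ inside $K_s$; it is finite over $F$, and $\Gamma_K=\mathrm{Gal}(L/F_1)$. Call this group $\Delta$. Its order divides $|GL_3(\mathbb F_2)|=168$ and is prime to $7$, so it divides $24$. Suppose we know $v(G_{F_1})\le5$. By Lemma 1 over $F_1$, $\xi$ descends to some $K_0$ with $F_1\subset K_0\subset K$ and $\operatorname{trdeg}_FK_0=\operatorname{trdeg}_{F_1}K_0\le5$, as required. So we need a permutation representation of rank at most $5$ of $V$ as a $\Delta$-module.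

**Step 2: $\Delta$ fixes a point or stabilizes a line.** This gives the structure from which to build the lattice. Suppose $\Delta$ fixes no point of $P$. Its orbits on $P$ have sizes dividing $24$ and at most $7$, so in $\{2,3,4,6\}$. An orbit $\{p,q\}$ of size $2$ would give the fixed point $p+q$. So the sizes are in $\{3,4,6\}$ and add up to $7$, which forces $3+4$. The sum of the three vectors in the orbit of size $3$ is fixed by $\Delta$, hence $0$; so this orbit is a line, and $\Delta$ stabilizes it.

**Step 3: $\Delta$ stabilizes a line.** We use the complement of the line. The line corresponds to a plane $U\subset V$ stable under $\Delta$. The set $V\setminus U$ has four elements and is permuted by $\Delta$. The map $\mathbb Z[V\setminus U]\to V$, $w\mapsto w$, is surjective: for $w\in V\setminus U$ and $u\in U$ its image contains $w$ and $w+(w+u)=u$. This is a permutation representation of rank $4$.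

**Step 4: $\Delta$ fixes a point $p$.** We use the other six points, with coefficient sum $0$. Let $A\subset\mathbb Z[P\setminus\{p\}]$ be the sublattice of coefficient sum $0$, of rank $5$, with $w\mapsto w$ to $V$. For $w\in P\setminus\{p\}$ also $w+p\in P\setminus\{p\}$, and $w-(w+p)\in A$ maps to $p$. Modulo $p$ the image contains all sums of two distinct nonzero vectors of $V/\langle p\rangle\cong\mathbb F_2^2$, and these are all its nonzero vectors. So $A\to V$ is onto; it factors through the permutation module $\mathbb Z[P\setminus\{p\}]$, and is a permutation representation of rank $5$.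

In both cases $v(G_{F_1})\le5$. (If $|\Gamma|=7$, then $\Delta=1$ and $G_{F_1}\cong\mu_2^3$.) Together with Section 7 this proves Proposition 4. $\square$

## 9. Powers and the unbounded gap

**Upper bound for $G^r$.** We pass from $G$ to $G^r$ by working one factor at a time. Since $H^1(K,G^r)=H^1(K,G)^r$, a class is a tuple $(\xi_1,\dots,\xi_r)$. By Proposition 4 each $\xi_i$ descends to some $K_i\subset K$ with $\operatorname{trdeg}_FK_i\le5$. The whole tuple descends to the compositum $K_1\cdots K_r\subset K$, of transcendence degree at most $5r$. So $\operatorname{ed}(G^r)\le5r$.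

**Lower bound for $G^r$.** The group $G^r$ is a form of $\mu_2^{3r}$, so Lemma 2 with $n=3r$ gives $\operatorname{ed}(G^r)\ge3r$.

With $v(G^r)=6r$ from Proposition 1 we obtain
$$3r\le\operatorname{ed}(G^r)\le5r<6r=v(G^r)\qquad(r\ge1),$$
which is the Theorem, and the conjecture is disproved. $\blacksquare$

The result covers every form $G$ of $\mu_2^3$ whose Galois image in $GL_3(\mathbb F_2)$ has order divisible by $7$, over any field of any characteristic. For all of these $v(G)=6$ and $3\le\operatorname{ed}(G)\le5$, and for the powers
$$v(G^r)-\operatorname{ed}(G^r)\ge r,\qquad \frac{v(G^r)}{\operatorname{ed}(G^r)}\ge\frac65 .$$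
The proof does not determine which of the values $3,4,5$ is $\operatorname{ed}(G)$, and the disproof does not need it.
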